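\title{Generic maps with small fibers on manifolds with a lower Ricci bound}

\begin{abstract}
We show that every complete connected Riemannian $n$-manifold with $\operatorname{Ricci}\ge 1$ admits, for each $1\le k\le n-1$, a generic smooth map to $\mathbb R^{n-k}$ all of whose fibers have $k$-dimensional volume at most a constant depending only on $n$. More generally, on a closed manifold $V$ the fibers can be made to have volume at most $C_n\operatorname{Vol}(V)^{k/n}$ if $\operatorname{Ricci}\ge0$, and at most $C_n\max\{\operatorname{Vol}(V)^{k/n},\operatorname{Vol}(V)\}$ if $\operatorname{Ricci}\ge-(n-1)$. The proof has two parts. A multiscale random construction spreads a fine net of $V$ evenly over $\mathbb R^{n-k}$ by a Lipschitz map; it uses only the counting consequences of the Bishop--Gromov inequality. The map on the net is then extended to a smooth map whose fibers, at the scale of the net, belong to one family definable in an o-minimal structure, and this bounds their volume uniformly.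
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Let $V$ be a complete connected Riemannian manifold of dimension $n\ge2$ with $\operatorname{Ricci}\ge1$, that is, $\operatorname{Ric}(\xi,\xi)\ge|\xi|^2$ for all tangent vectors $\xi$. By Myers' theorem $V$ is compact. Fix $k$ with $1\le k\le n-1$ and put
\[
m=n-k .
\]
A smooth map $f\colon V\to\mathbb R^m$ in general position slices $V$ into the fibers $f^{-1}(y)$, which are $k$-dimensional and possibly singular. The number $\sup_y\operatorname{Vol}_k(f^{-1}(y))$ is the size of the largest slice. The following question is posed in \cite{systoles}.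

\medskip
\noindent\textbf{Question.} \emph{Is there a constant $\mathrm{const}_n$, depending only on $n$, such that every $V$ as above admits a generic smooth map $f\colon V\to\mathbb R^{n-k}$ with $\operatorname{Vol}_k(f^{-1}(y))\le\mathrm{const}_n$ for every $y\in\mathbb R^{n-k}$?}
\medskip

Three observations suggest a positive answer. First, the round sphere with $\operatorname{Ricci}=1$ has radius $\sqrt{n-1}$, and a linear projection $\mathbb R^{n+1}\to\mathbb R^m$ cuts it into points and round $k$-spheres of radius at most $\sqrt{n-1}$. Second, Bishop's theorem says that $\operatorname{Vol}(V)$ is at most the volume of this sphere, and for a smooth $1$-Lipschitz map $f$ the coarea formula gives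
\[
\int_{\mathbb R^m}\operatorname{Vol}_k(f^{-1}(y))\,dy\le\operatorname{Vol}(V).
\]
So a $1$-Lipschitz map that spreads $V$ evenly over a ball of unit size has fibers of volume about $\operatorname{Vol}(V)$ on average. Third, for $k=n-1$ the distance to a point has levels of bounded volume, since in polar coordinates the volume density of $V$ is at most that of the model sphere.

None of these observations gives a proof. The coarea formula controls the average fiber, while the question is about every fiber. The distance function is not smooth, and for $m\ge2$ several distance functions may be dependent: on the sphere, the distances to two antipodal points have common levels of dimension $n-1$. Finally, the scale below which $V$ looks Euclidean is not controlled by $n$. The quotients of the round $S^3$ by the cyclic groups generated by $(z_1,z_2)\mapsto e^{2\pi i/l}(z_1,z_2)$ all have the curvature of $S^3$, and their injectivity radii tend to $0$ as $l\to\infty$. A construction in charts of a uniform size is therefore not available.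

\subsection{Results}

Manifolds are connected. $\operatorname{Vol}_k=\mathcal H^k$ denotes the $k$-dimensional Hausdorff measure, normalized to agree with the Riemannian $k$-volume on $C^1$ submanifolds.

To say what ``generic'' means we recall multijets. For $x\in V$ let $J^l_x$ be the vector space of $l$-jets at $x$ of smooth maps to $\mathbb R^m$: two maps have the same $l$-jet if their Taylor polynomials of degree $l$ at $x$ agree in a chart. These spaces form a vector bundle $J^l(V,\mathbb R^m)$ over $V$. Let $V^{(s)}$ be the manifold of $s$-tuples of distinct points of $V$. The \emph{multijet bundle} $J^l_s(V,\mathbb R^m)$ is the bundle over $V^{(s)}$ with fiber $J^l_{x_1}\times\dots\times J^l_{x_s}$ over $(x_1,\dots,x_s)$. A smooth map $f$ defines the section $j^l_sf(x_1,\dots,x_s)=(j^l_{x_1}f,\dots,j^l_{x_s}f)$. The map $f$ is \emph{multijet-transverse} to a submanifold $\Sigma\subset J^l_s(V,\mathbb R^m)$ if at every point that $j^l_sf$ sends into $\Sigma$, the image of the differential of $j^l_sf$ and the tangent space of $\Sigma$ span the tangent space of $J^l_s(V,\mathbb R^m)$.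

\begin{definition}\label{def:generic}
Fix integers $q_0\ge0$ and $s_0\ge1$ that depend only on $n$. Let $\mathfrak S$ be a countable family of submanifolds of the bundles $J^l_s(V,\mathbb R^m)$ with $l\le q_0$ and $s\le s_0$. A $C^\infty$ map $f\colon V\to\mathbb R^m$ is \emph{generic} (with respect to $\mathfrak S$) if
\begin{itemize}
\item[(G1)] every fiber of $f$ is locally a finite union of $C^1$ submanifolds of dimension at most $k$;
\item[(G2)] $f$ is multijet-transverse to every member of $\mathfrak S$.
\end{itemize}
\end{definition}

For example, let $m=1$, $q_0=1$, $s_0=2$. Transversality to the $1$-jets with zero differential says that all critical points of $f$ are nondegenerate. The pairs of such jets with equal values form a submanifold of codimension $2n+1>\dim V^{(2)}$ in $J^1_2(V,\mathbb R)$, so transversality to it says that the critical values are distinct.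

In the statements below $\mathfrak S$ is arbitrary, and the constants depend on $n$ and on the choice of $q_0(n)$ and $s_0(n)$, but not on $V$ or $\mathfrak S$.

\begin{theorem}\label{thm:main}
Let $V$ be a closed Riemannian $n$-manifold with $\operatorname{Ricci}\ge-(n-1)$, and let $1\le k\le n-1$. There is a generic $C^\infty$ map $f\colon V\to\mathbb R^{n-k}$ with
\[
\operatorname{Vol}_k(f^{-1}(y))\le C_n\max\{1,\operatorname{Vol}(V)\}\qquad\text{for all }y\in\mathbb R^{n-k}.
\]
\end{theorem}

\begin{corollary}\label{cor:answer}
The question has a positive answer for every $n\ge2$ and every $1\le k\le n-1$: if $\operatorname{Ricci}\ge1$, there is a generic smooth map $f\colon V\to\mathbb R^{n-k}$ with $\operatorname{Vol}_k(f^{-1}(y))\le\mathrm{const}_n$ for all $y$.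
\end{corollary}

\begin{proof}
By Bishop's theorem $\operatorname{Vol}(V)$ is at most the volume of the round $n$-sphere of radius $\sqrt{n-1}$, which depends only on $n$. Apply Theorem~\ref{thm:main}.
\end{proof}

Scaling turns Theorem~\ref{thm:main} into a bound that improves when the volume is small.

\begin{theorem}\label{thm:scaled}
Let $V$ be a closed Riemannian $n$-manifold and $1\le k\le n-1$. There is a generic $C^\infty$ map $f\colon V\to\mathbb R^{n-k}$ such that for all $y$
\begin{itemize}
\item[(i)] $\operatorname{Vol}_k(f^{-1}(y))\le C_n\operatorname{Vol}(V)^{k/n}$, if $\operatorname{Ricci}\ge0$ (in particular, if $\operatorname{Ricci}\ge1$);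
\item[(ii)] $\operatorname{Vol}_k(f^{-1}(y))\le C_n\max\{\operatorname{Vol}(V)^{k/n},\operatorname{Vol}(V)\}$, if $\operatorname{Ricci}\ge-(n-1)$.
\end{itemize}
\end{theorem}

\begin{proof}
Genericity does not involve the metric. Multiply all distances by $t=\operatorname{Vol}(V)^{-1/n}$. The volume becomes $1$, all $k$-volumes are multiplied by $t^k$, and a bound $\operatorname{Ricci}\ge-\kappa$ becomes $\operatorname{Ricci}\ge-\kappa t^{-2}$. In case (i), and in case (ii) when $\operatorname{Vol}(V)\le1$, so that $t\ge1$, the new metric has $\operatorname{Ricci}\ge-(n-1)$. Theorem~\ref{thm:main} gives a map whose fibers have $k$-volume at most $C_n$ in the new metric, hence at most $C_nt^{-k}=C_n\operatorname{Vol}(V)^{k/n}$ in the old one. In case (ii) with $\operatorname{Vol}(V)\ge1$ the claim is Theorem~\ref{thm:main}.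
\end{proof}

\subsection{The two halves of the proof}

Take the unit square, $n=2$, $k=m=1$, and the function $f(x_1,x_2)=x_1$. Cut the square into $r^{-2}$ cells of side $r$. A level of $f$ meets about $r^{-1}$ cells, and it has length at most $r$ in each. The product is about $1$, whatever $r$ is. The proof of Theorem~\ref{thm:main} reproduces this computation on $V$. Let $\nu=\max\{1,\operatorname{Vol}(V)\}$ and let $r$ be a scale so small that $V$ looks flat at that scale. We construct $f$ so that
\begin{itemize}
\item[(A)] each fiber is covered by at most $C\nu r^{-k}$ balls of radius about $r$;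
\item[(B)] inside each such ball a fiber has $k$-volume at most $Cr^k$,
\end{itemize}
where $C$ depends only on $n$. The scale $r$ depends on $V$, but it cancels in the product.

Statement (A) concerns the values of $f$ on an $r$-net, and it involves all scales between $r$ and $1$, where nothing is known about $V$ except volume comparison. In Section~\ref{sec:net} we build the values by adding independent random displacements at the scales $2^{-j}$, and we follow the density of the image from scale to scale.

Statement (B) does not follow from (A) or from a Lipschitz bound. On the unit square the function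
\begin{equation}\label{eq:wiggle}
g_\varepsilon(x_1,x_2)=\varepsilon x_2+\varepsilon^2\sin(x_1/\varepsilon^2)
\end{equation}
is $2$-Lipschitz for $\varepsilon\le1$, and its level $g_\varepsilon=\varepsilon/2$ is the graph $x_2=\frac12-\varepsilon\sin(x_1/\varepsilon^2)$, whose length is at least $\int_0^1\varepsilon^{-1}|\cos(x_1/\varepsilon^2)|\,dx_1\to\infty$ as $\varepsilon\to0$. What excludes such oscillation is a bound on complexity. We embed $V$ isometrically in a Euclidean space and take a net (Section~\ref{sec:embedding}), replace $V$ by a nearby copy $V'$ that is given at scale $r$ by a formula with a bounded number of parameters (Section~\ref{sec:copy}), interpolate the values on the net by a formula of the same kind, and add a small polynomial to reach general position (Section~\ref{sec:generic}). After rescaling, all pieces of all fibers on all manifolds $V$ are members of one definable family, and o-minimality gives (B) (Section~\ref{sec:local}). Section~\ref{sec:end} multiplies (A) by (B), and Section~\ref{sec:remarks} discusses the hypotheses and the size of the bounds.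

\medskip
\noindent\textbf{Conventions.} A subset of a metric space is \emph{$s$-separated} if its distinct points are at distance at least $s$. If $Z$ is a maximal $s$-separated subset, every point of the space is at distance less than $s$ from some point of $Z$, since otherwise it could be added. Balls $B(x,s)$ in metric spaces are closed; $\mathring B(x,s)$ is an open Euclidean ball. For matrices, $|\cdot|$ is the operator norm. For each $n$ there are finitely many $k$, so a constant that depends on $n$ and $k$ may be replaced by one that depends only on $n$.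

\section{Spreading a finite metric space over $\mathbb R^m$}\label{sec:net}

\subsection{The statement}

\begin{proposition}\label{prop:net}
Let $1\le k\le n-1$ and $m=n-k$. Let $A\ge1$ be an integer, $\nu\ge1$, $0<r\le1$, and let $(X,d)$ be a finite metric space such that
\begin{itemize}
\item[(H1)] for $s\in[r,1]$, every $s$-separated subset of a ball of radius $6s$ has at most $A$ elements;
\item[(H2)] $\#B(x,s)\le A(s/r)^n$ for $x\in X$ and $s\in[r,1]$;
\item[(H3)] $r^n\,\#X\le A\nu$.
\end{itemize}
Then there is a map $v\colon X\to\mathbb R^m$ with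
\[
|v(x)-v(x')|\le C_0\,d(x,x')\quad(x,x'\in X),\qquad \#\{x:|v(x)-y|\le r\}\le C_0\nu r^{-k}\quad(y\in\mathbb R^m),
\]
where $C_0$ depends only on $n$ and $A$.
\end{proposition}

Give each point the mass $r^n$. Then (H3) says that the total mass is at most $A\nu$, (H2) says that a ball of radius $s$ has mass at most $As^n$, and the conclusion says that the image has density at most about $C_0\nu$ at resolution $r$. This is what one gets by distributing $\nu r^{-n}$ points evenly among the $r^{-m}$ boxes of side $r$ in a unit cube. Some condition like (H2) is necessary: $v$ sends $B(x,s)$ into a ball of radius $C_0s$, which is covered by $C(s/r)^m$ balls of radius $r$, so the conclusion forces $B(x,s)$ to have mass at most $C\nu s^m$. Hypothesis (H2) asks for $s^n=s^m\cdot s^k$, and the extra factor $s^k$ is the room in which the random construction works.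

In this section $C,c$ are positive constants that depend only on $n$ and $A$ and may change from line to line. We need one tail bound.

\begin{lemma}\label{lem:tail}
Let $Y_1,\dots,Y_l$ be independent random variables with $0\le Y_i\le b$, let $Y=\sum_iY_i$, and suppose $\mathbb EY\le T$. Then for $0<t\le2T$
\[
\mathbb P(Y\ge\mathbb EY+t)\le\exp\Big(-\frac{t^2}{4bT}\Big).
\]
\end{lemma}

\begin{proof}
Let $\kappa=t/(2bT)\le1/b$. Since $e^u\le1+u+u^2$ for $0\le u\le1$, we have $e^{\kappa Y_i}\le1+(\kappa+\kappa^2b)Y_i$. By independence and $1+u\le e^u$, $\mathbb Ee^{\kappa Y}\le\exp((\kappa+\kappa^2b)\mathbb EY)$. Markov's inequality gives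
\[
\mathbb P(Y\ge\mathbb EY+t)\le e^{-\kappa\mathbb EY-\kappa t}\,\mathbb Ee^{\kappa Y}\le\exp(\kappa^2bT-\kappa t)=\exp\Big(-\frac{t^2}{4bT}\Big).\qedhere
\]
\end{proof}

\subsection{A model case: a tree}

The mechanism is visible for $n=2$, $k=m=1$ on a space with no overlaps between the pieces of a given scale.

\begin{example}\label{ex:tree}
Let $J\ge1$, $r=2^{-J}$, and let $X$ be the set of words of length $J$ in four letters. For $x\ne x'$ put $d(x,x')=2^{-i}$, where $i$ is the length of the longest common initial segment. A ball of radius $2^{-i}$ has $4^{J-i}=(2^{-i}/r)^2$ points, as in a planar grid, and $r^2\#X=1$.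

Attach a bit $\epsilon(u)\in\{0,1\}$ to each nonempty word $u$ of length at most $J$, write $x|j$ for the initial segment of length $j$, and put
\[
v(x)=\sum_{j=1}^J\epsilon(x|j)\,2^{-j}.
\]
If $d(x,x')=2^{-i}$, the first $i$ terms agree, so $|v(x)-v(x')|\le2^{-i}$. Thus $v$ is $1$-Lipschitz for every choice of bits. For a binary string $w$ of length $j$ let $\mathcal N_j(w)$ be the number of words $u$ of length $j$ with $(\epsilon(u|1),\dots,\epsilon(u|j))=w$. The value $v(x)\in r\mathbb Z$ determines the string of bits of $x$, and an interval $[y-r,y+r]$ contains at most three points of $r\mathbb Z$. So we have to show $\max_w\mathcal N_J(w)\le C2^J=Cr^{-1}$.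

The average of $\mathcal N_j(w)$ over $w$ is $4^j/2^j=2^j$. Put $M_j=2^{-j}\max_w\mathcal N_j(w)\ge1$, so $M_0=1$. Suppose the bits up to level $j$ are fixed, and choose those of level $j+1$ by independent fair coin tosses. For a bit $e$, the number $\mathcal N_{j+1}(we)$ is a sum of $4\mathcal N_j(w)$ independent variables with values in $\{0,1\}$, and its mean is $2\mathcal N_j(w)\le T:=2^{j+1}M_j$. Apply Lemma~\ref{lem:tail} with $b=1$, $t=\delta_jT$ and $\delta_j^2=(j+1)2^{1-j}\le2$:
\[
\mathbb P\big(\mathcal N_{j+1}(we)\ge(1+\delta_j)T\big)\le\exp(-\delta_j^2T/4)\le\exp(-\delta_j^22^{j-1})=e^{-(j+1)} .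
\]
There are $2^{j+1}$ strings $we$ and $2^{j+1}e^{-(j+1)}<1$, so some choice of the bits gives $M_{j+1}\le(1+\delta_j)M_j$. Since $\sum_j\delta_j<\infty$, we get $M_J\le\prod_{j\ge0}(1+\delta_j)$, a bound independent of $J$.
\end{example}

On this tree one could simply give the bit $0$ to two children of each word and the bit $1$ to the other two. The random choice matters because it needs no such knowledge of the space. The example shows what makes it work. On average, the normalized density does not increase from one level to the next. The number of independent pieces that compete for one value grows like $2^{j}$, so the relative fluctuations $\delta_j$ are summable, even after a union bound over all values. With two letters in place of four, which corresponds to $n=m=1$ and $k=0$, the mean $T$ would not grow with $j$ and the tail bound would give nothing.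

Three things change for a general $X$.
\begin{itemize}
\item The pieces of scale $s_j=2^{-j}$ do not form a tree. We use overlapping Lipschitz bump functions $\phi_z$ and the displacement $\sum_z\phi_z\xi_z$ with independent random vectors $\xi_z$. The overlap creates local dependence, which (H1) allows us to remove by a coloring.
\item A loss of a fixed factor $1+c$ in the mean at each scale would add up to a power of $1/r$. We therefore take Gaussian $\xi_z$, normalize $\sum_z\phi_z^2=1$, and measure the density with Gaussian kernels. Then the displacement of each point is a standard Gaussian, and the mean is computed by the semigroup law for Gaussians.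
\item A displacement of amplitude $a_j$ at scale $s_j$ adds about $a_j/s_j$ to the Lipschitz constant, so $a_j/s_j$ must be summable. On the other hand one piece, of mass $s_j^n$, contributes up to $s_j^na_j^{-m}$ to the density at resolution $a_j$, and this must be small. With $a_j=s_j^{1+\alpha}$ both hold if $0<\alpha m<k$.
\end{itemize}

\subsection{Proof of Proposition~\ref{prop:net}}

\noindent\textbf{Scales and densities.} Put
\[
\alpha=\frac1{2n},\qquad s_j=2^{-j},\qquad a_j=2^{-j(1+\alpha)},\qquad\delta_j=2^{-j/8}.
\]
Let $J\ge0$ be the largest integer with $a_J\ge r$. Then $a_J=2^{1+\alpha}a_{J+1}\le4r$, and $1\ge s_j\ge a_j\ge r$ for $0\le j\le J$, so (H1) and (H2) apply at the scales $s_j$. Let $K_a(y)=(2\pi a^2)^{-m/2}e^{-|y|^2/2a^2}$ be the density of the Gaussian $N(0,a^2I)$ on $\mathbb R^m$. It satisfies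
\begin{equation}\label{eq:kernel}
K_a\le a^{-m},\qquad|\nabla K_a|\le a^{-m-1},\qquad K_a(y)\le C_1\ \text{ if }|y|\ge1,\ 0<a\le1,
\end{equation}
where $C_1=\sup_{0<a\le1}(2\pi a^2)^{-m/2}e^{-1/2a^2}<\infty$; the second bound holds because $|\nabla K_a(y)|=(2\pi)^{-m/2}a^{-m-1}ue^{-u^2/2}$ with $u=|y|/a$, and $ue^{-u^2/2}\le1$.

We shall construct maps $g_j\colon X\to\mathbb R^m$ and follow the density of the image of $g_j$ at resolution $a_j$,
\[
\rho_j(y)=r^n\sum_{x\in X}K_{a_j}(g_j(x)-y),\qquad M_j=\max\big\{C_2\nu,\ \sup_y\rho_j(y)\big\},\qquad C_2=\max\{1,AC_1\}.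
\]
The tail bound is useful only for large $j$, so we start at a level $j_0=j_0(n,A)$ that is chosen below. If $J\le j_0$, then $r>a_{J+1}\ge a_{j_0+1}$, and (H3) gives $\#X\le Aa_{j_0+1}^{-n}\nu\le C\nu r^{-k}$; in this case $v=0$ works. Assume $J>j_0$, put $g_{j_0}=0$, and construct $g_{j+1}$ from $g_j$ for $j_0\le j<J$.

\medskip
\noindent\textbf{The random step.} Write $s=s_j$ and let $Z\subset X$ be a maximal $s$-separated subset. For $z\in Z$ put
\[
\psi_z(x)=\max\{0,\,2-d(x,z)/s\},\qquad\Psi=\Big(\sum_z\psi_z^2\Big)^{1/2},\qquad\phi_z=\psi_z/\Psi .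
\]
Each $x$ has some $z$ with $d(x,z)<s$, so $\Psi\ge1$. Also $\sum_z\phi_z^2=1$. If $\phi_z(x)\ne0$ then $d(x,z)<2s$, so by (H1) at most $A$ of the $\phi_z$ are nonzero at a given $x$. Each $\psi_z$ is $(1/s)$-Lipschitz, and the vectors $(\psi_z(x))_z$ and $(\psi_z(x'))_z$ differ in at most $2A$ entries, so $\Psi$ is $(\sqrt{2A}/s)$-Lipschitz. The identity
\[
\phi_z(x)-\phi_z(x')=\frac{\psi_z(x)-\psi_z(x')}{\Psi(x)}+\phi_z(x')\,\frac{\Psi(x')-\Psi(x)}{\Psi(x)}
\]
then shows that $\phi_z$ is $\big((1+\sqrt{2A})/s\big)$-Lipschitz.

Gaussian vectors are unbounded, and we want a Lipschitz bound for every outcome, so we truncate. Let $\tau_j=(2m(\log4m+j\log2))^{1/2}\le C\sqrt{j+1}$. If a standard Gaussian vector of $\mathbb R^m$ has norm greater than $\tau_j$, one of its coordinates exceeds $\tau_j/\sqrt m$ in absolute value. Since $\mathbb P(|\gamma|>u)\le2e^{-u^2/2}$ for a standard real Gaussian $\gamma$, this event has probability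
\[
\varepsilon_j\le2m\,e^{-\tau_j^2/2m}=2^{-1-j}.
\]
Let $\xi_z$, $z\in Z$, be independent, each a standard Gaussian vector of $\mathbb R^m$ conditioned on $|\xi_z|\le\tau_j$, and put
\[
g_{j+1}=g_j+\sigma_j\sum_{z\in Z}\phi_z\,\xi_z,\qquad\sigma_j^2=a_j^2-a_{j+1}^2 .
\]
For every outcome, the Cauchy--Schwarz inequality gives $|g_{j+1}-g_j|\le a_j\tau_j\sum_z\phi_z\le a_j\tau_j\sqrt A$, and, since at most $2A$ indices $z$ matter for a pair $x,x'$,
\[
\operatorname{Lip}(g_{j+1}-g_j)\le a_j\tau_j\cdot2A\cdot\frac{1+\sqrt{2A}}{s_j}\le C\sqrt{j+1}\;2^{-\alpha j}.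
\]
Both bounds are summable over $j\ge0$. Hence, for all outcomes and all $j$,
\begin{equation}\label{eq:RLip}
|g_j|\le R,\qquad\operatorname{Lip}(g_j)\le C,
\end{equation}
where $R$ and $C$ depend on $n$ and $A$ and not on $j_0$.

\medskip
\noindent\textbf{The mean.} Here $g_j$ is fixed and only the $\xi_z$ are random. Fix $x$ and $y$. The variable $K_{a_{j+1}}(g_{j+1}(x)-y)\ge0$ depends on at most $A$ of the $\xi_z$, and the density of each $\xi_z$ is at most $(1-\varepsilon_j)^{-1}$ times the Gaussian density. So its mean is at most $(1-\varepsilon_j)^{-A}$ times the mean computed with untruncated Gaussians. For these, $\sum_z\phi_z(x)\xi_z$ is $N(0,I)$ because $\sum_z\phi_z(x)^2=1$, and the mean is $(K_{a_{j+1}}*K_{\sigma_j})(g_j(x)-y)=K_{a_j}(g_j(x)-y)$ because $a_{j+1}^2+\sigma_j^2=a_j^2$. Since $-\log(1-\varepsilon)\le2\varepsilon$ for $0\le\varepsilon\le\frac12$, summation over $x$ gives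
\begin{equation}\label{eq:mean}
\mathbb E\rho_{j+1}(y)\le e^{A2^{-j}}\rho_j(y)\le T_j:=e^{A2^{-j}}M_j .
\end{equation}
Note that $T_j\ge M_j\ge C_2\nu\ge\nu\ge1$.

\medskip
\noindent\textbf{Concentration at one point $y$.} Assign to each $x\in X$ a point $z(x)\in Z$ with $d(x,z(x))<s$, and write
\[
\rho_{j+1}(y)=\sum_{z\in Z}Y_z,\qquad Y_z=r^n\sum_{x:\,z(x)=z}K_{a_{j+1}}(g_{j+1}(x)-y).
\]
If $z(x)=z$ and $\phi_{z'}(x)\ne0$, then $d(z,z')<3s$. So $Y_z$ depends only on the $\xi_{z'}$ with $d(z,z')<3s$, and $Y_{z_1}$, $Y_{z_2}$ depend on disjoint sets of variables when $d(z_1,z_2)\ge6s$. Join two distinct points of $Z$ by an edge if their distance is less than $6s$. By (H1) this graph has degree at most $A-1$, so coloring the vertices one at a time uses at most $A$ colors with adjacent vertices colored differently. Within one color the $Y_z$ are independent. By (H2) and \eqref{eq:kernel}, $0\le Y_z\le b$ with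
\[
b=As_j^na_{j+1}^{-m}=A\,2^{m(1+\alpha)}\,2^{-j(k-\alpha m)}\le C2^{-j/2},
\]
because $k\ge1$ and $\alpha m<\frac12$. Let $Y$ be the sum of the $Y_z$ over one color. Then $\mathbb EY\le T_j$ by \eqref{eq:mean}, and Lemma~\ref{lem:tail} with $t=\delta_jT_j/A\le T_j$ gives
\[
\mathbb P(Y\ge\mathbb EY+t)\le\exp\Big(-\frac{\delta_j^2T_j}{4A^2b}\Big)\le\exp(-c2^{j/4}).
\]
The last step uses $T_j\ge1$, and this is where $\nu\ge1$ enters. If no color deviates by $t$, then $\rho_{j+1}(y)\le\mathbb E\rho_{j+1}(y)+At\le(1+\delta_j)T_j$. Hence, for each $y$,
\begin{equation}\label{eq:onepoint}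
\mathbb P\big(\rho_{j+1}(y)>(1+\delta_j)T_j\big)\le A\exp(-c2^{j/4}).
\end{equation}

\medskip
\noindent\textbf{All points $y$ at once.} The probability in \eqref{eq:onepoint} is doubly exponentially small in $j$, and an exponential number of points $y$ suffices to control $\rho_{j+1}$. By \eqref{eq:kernel} and (H3), $|\nabla\rho_{j+1}|\le A\nu a_{j+1}^{-m-1}$ for every outcome. Let
\[
\eta_j=\frac{\delta_j\,a_{j+1}^{m+1}}{A\sqrt m},\qquad\Lambda_j=\eta_j\mathbb Z^m\cap\{|y|\le R+2\}.
\]
Then $\sqrt m\,\eta_j\le1$, $\eta_j^{-1}\le C2^{Cj}$, and $\#\Lambda_j\le(2(R+2)/\eta_j+1)^m\le C2^{Cj}$. The constants here and in \eqref{eq:onepoint} do not depend on $j_0$, so we can choose $j_0=j_0(n,A)$ with $C2^{Cj}\cdot A\exp(-c2^{j/4})<1$ for all $j\ge j_0$. Then some outcome satisfies $\rho_{j+1}\le(1+\delta_j)T_j$ on $\Lambda_j$, and we fix it. If $|y|\le R+1$, rounding the coordinates gives $y'\in\eta_j\mathbb Z^m$ with $|y-y'|\le\sqrt m\,\eta_j\le1$. Then $y'\in\Lambda_j$ and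
\[
\rho_{j+1}(y)\le(1+\delta_j)T_j+A\nu a_{j+1}^{-m-1}\sqrt m\,\eta_j=(1+\delta_j)T_j+\delta_j\nu\le(1+2\delta_j)T_j .
\]
If $|y|\ge R+1$, then $|g_{j+1}(x)-y|\ge1$ for all $x$ by \eqref{eq:RLip}, so $\rho_{j+1}(y)\le A\nu C_1\le C_2\nu\le T_j$. Therefore
\[
M_{j+1}\le(1+2\cdot2^{-j/8})\,e^{A2^{-j}}M_j .
\]

\medskip
\noindent\textbf{Conclusion.} The product of these factors over $j\ge0$ converges, and $M_{j_0}\le\max\{C_2\nu,A\nu a_{j_0}^{-m}\}\le C\nu$ by \eqref{eq:kernel} and (H3). So $M_J\le C\nu$. Put $v=g_J$; it is Lipschitz by \eqref{eq:RLip}. If $|v(x)-y|\le r\le a_J$, then $K_{a_J}(v(x)-y)\ge(2\pi)^{-m/2}e^{-1/2}a_J^{-m}$. Since $a_J\le4r$,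
\[
\#\{x:|v(x)-y|\le r\}\le C\,a_J^m\,r^{-n}\rho_J(y)\le C\nu r^{m-n}=C\nu r^{-k}.
\]
This proves Proposition~\ref{prop:net}. \qed

\section{An embedding and a net}\label{sec:embedding}

From now on $V$ is as in Theorem~\ref{thm:main}, $d$ is its Riemannian distance, and $\nu=\max\{1,\operatorname{Vol}(V)\}$. By Nash's theorem we regard $V$ as a smooth closed submanifold of $\mathbb R^N$ whose induced metric is the given one, with $N=N(n)$; one can take $N=n(3n+11)/2$. Both features are needed later: the embedding is isometric, so that $d$ and the Euclidean distance are comparable at small scales with a universal factor, and $N$ depends only on $n$, so that the number of parameters in Section~\ref{sec:local} does.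

There are now two kinds of constants. $C,c,C',C_3,\dots$ depend only on $n$. $C_V$ may depend on $V$ and on the embedding, but not on the scale $r$; its value may change from line to line. The scale satisfies $0<r\le r_0(V)\le1$, and $r_0(V)$ is decreased finitely many times. The constants $C_V$ appear only in error terms, and ``for small $r$'' means that $C_Vr$ is smaller than the numerical constant needed.

Let $\Pi_p$ be the orthogonal projection of $\mathbb R^N$ onto the normal space $(T_pV)^\perp$, and let $U_r=\{x\in\mathbb R^N:\operatorname{dist}(x,V)<r\}$.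

\begin{lemma}\label{lem:small}
For small $r$ and all $p,p'\in V$, $\tau\in T_pV$:
\begin{itemize}
\item[(a)] $|\exp_p\tau-p-\tau|\le C_V|\tau|^2$;
\item[(b)] $|p-p'|\le d(p,p')$, and $d(p,p')\le\frac43|p-p'|$ if $|p-p'|\le20r$;
\item[(c)] $|\Pi_p-\Pi_{p'}|\le C_V|p-p'|$ and $|\Pi_p(p'-p)|\le C_V|p-p'|^2$;
\item[(d)] the nearest point projection $\pi\colon U_r\to V$ is well defined and smooth, $x-\pi(x)\in(T_{\pi(x)}V)^\perp$, $\pi(p+w)=p$ for $w\in(T_pV)^\perp$ with $|w|<r$, and $|D\pi|\le\frac32$ on $U_r$.
\end{itemize}
\end{lemma}

\begin{proof}
The acceleration in $\mathbb R^N$ of a unit speed geodesic of $V$ is given by the second fundamental form, which is bounded on the compact manifold $V$; Taylor's formula gives (a). Curves in $V$ have the same length in $V$ and in $\mathbb R^N$, so $|p-p'|\le d(p,p')$. Write $p'=\exp_p\tau$ with $|\tau|=d(p,p')$. By (a), $|p-p'|\ge|\tau|-C_V|\tau|^2\ge\frac34|\tau|$ if $|\tau|\le1/(4C_V)$. On the compact set of pairs with $d\ge1/(4C_V)$ the function $|p-p'|$ has a positive lower bound, and we take $20r$ below it. This gives (b), and also $d(p,p')\le C_V|p-p'|$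 for all pairs. The map $p\mapsto\Pi_p$ is smooth, hence Lipschitz for $d$, and $\Pi_p(p'-p)=\Pi_p(p'-p-\tau)$; this gives (c). The first three claims in (d) are the tubular neighborhood theorem. At $p\in V$ the differential $D\pi(p)$ is the identity on $T_pV$ and zero on $(T_pV)^\perp$, so it has norm $1$, and by compactness $|D\pi|\le\frac32$ on $U_r$ for small $r$.
\end{proof}

Let $X=\{p_i\}$ be a maximal $r$-separated subset of $(V,d)$. The curvature hypothesis is used in the next lemma and nowhere else. The Bishop--Gromov inequality says that for $\operatorname{Ricci}\ge-(n-1)$ the ratio $\operatorname{Vol}B(x,t)\big/\int_0^t\sinh^{n-1}u\,du$ is nonincreasing in $t$. Since $u\le\sinh u\le u\cosh20$ for $0\le u\le20$,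
\begin{equation}\label{eq:BG}
\operatorname{Vol}B(x,t)\le C\,(t/s)^n\operatorname{Vol}B(x,s)\qquad(0<s\le t\le20).
\end{equation}

\begin{lemma}\label{lem:counting}
For small $r$, the space $(X,d)$ satisfies \textup{(H1)--(H3)} with $A=A(n)$.
\end{lemma}

\begin{proof}
(H1) Let $\{x_i\}\subset B(x,6s)$ be $s$-separated, $s\le1$. The balls $B(x_i,s/3)$ in $V$ are disjoint and lie in $B(x,7s)\subset B(x_i,14s)$. By \eqref{eq:BG} each has volume at least $c\operatorname{Vol}B(x_i,14s)\ge c\operatorname{Vol}B(x,7s)$, so there are at most $1/c$ of them.

(H2) For $x_i\in X\cap B(x,s)$ with $r\le s\le1$, the balls $B(x_i,r/3)$ are disjoint and lie in $B(x,2s)\subset B(x_i,4s)$. Each has volume at least $c(r/s)^n\operatorname{Vol}B(x_i,4s)\ge c(r/s)^n\operatorname{Vol}B(x,2s)$.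

(H3) On the compact manifold $V$ the ratio of $\operatorname{Vol}B(x,t)$ to the volume of the Euclidean $n$-ball of radius $t$ tends to $1$ as $t\to0$, uniformly in $x$. So for small $r$ the disjoint balls $B(p_i,r/3)$ have volume at least $cr^n$, and $cr^n\#X\le\operatorname{Vol}(V)\le\nu$.
\end{proof}

Let $v$ be the map given by Proposition~\ref{prop:net}, with constant $C_0=C_0(n)$, and put $v_i=v(p_i)$ and $\Pi_i=\Pi_{p_i}$. By Lemma~\ref{lem:small}(b), $|p_i-p_l|\ge r/2$ for $i\ne l$. The open balls of radius $r/4$ about the $p_i$ are disjoint, and $(10+\frac14)/\frac14=41$, so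
\begin{equation}\label{eq:L}
\text{every Euclidean ball of radius $10r$ contains at most $L:=41^N$ of the $p_i$.}
\end{equation}

\section{A copy of $V$ of bounded complexity}\label{sec:copy}

It is easy to extend the values $v_i$ to a neighborhood of $V$ by a simple formula. The difficulty is $V$ itself. Let $V$ be locally the graph $x_3=\varepsilon^4g_\varepsilon(x_1,x_2)$, with $g_\varepsilon$ from \eqref{eq:wiggle}. The function $\varepsilon^4g_\varepsilon$ has $C^2$ norm $O(\varepsilon^2)$, and yet the linear function $x_3$ has on $V$ levels at least as long as those of $g_\varepsilon$. So near flatness does not bound the volume of the levels of a simple function. We replace $V$ by a submanifold $V'$ that is determined by the finite data $(p_i,\Pi_i)$ alone, through a formula that involves at most $L$ of them near each point.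

\subsection{The defining equation}

Let $\beta(t)=e^{-1/(1-t)}$ for $t<1$ and $\beta(t)=0$ for $t\ge1$. This function is smooth and nonincreasing, and it is written with the exponential function only, which will matter in Section~\ref{sec:local}. Put
\[
\beta_i(x)=\beta\big(|x-p_i|^2/9r^2\big),\qquad\theta_i=\beta_i\Big/\sum_l\beta_l .
\]
For $x\in U_r$ there is $p_i$ with $d(\pi(x),p_i)<r$, so
\begin{equation}\label{eq:near}
\text{for every $x\in U_r$ there is $i$ with }|x-p_i|<2r,
\end{equation}
and $\sum_l\beta_l(x)\ge\beta(4/9)>0$. Hence the $\theta_i$ are smooth on $U_r$ and $\sum_i\theta_i=1$. Both $\theta_i$ and $D\theta_i$ vanish at $x$ unless $|x-p_i|<3r$, and by \eqref{eq:L} this happens for at most $L$ indices. Since $|D\beta_i|\le\frac{2}{3r}\sup_{t\ge0}|\beta'(t)|$ and $D\theta_i=(D\beta_i-\theta_i\sum_lD\beta_l)/\sum_l\beta_l$, we have $|D\theta_i|\le C/r$.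

The affine tangent plane at $p_i$ is the zero set of $\Pi_i(x-p_i)$. The natural average of these equations is
\[
\mathbf n(x)=\sum_i\theta_i(x)\,\Pi_i(x-p_i).
\]
But $\mathbf n$ has values in $\mathbb R^N$, and the images of the $\Pi_i$ differ, so $\mathbf n=0$ may be more than $N-n$ conditions. To cut it down we project $\mathbf n(x)$ onto a subspace of dimension $N-n$ that is computed from the same data. For a symmetric matrix $S$ with $\det(S-\frac12)\ne0$ let $\Phi(S)$ be the orthogonal projection onto the sum of the eigenspaces with eigenvalues greater than $\frac12$. On $U_r$ define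
\[
S=\sum_i\theta_i\Pi_i,\qquad E=\Phi(S),\qquad W=E\,\mathbf n .
\]

\begin{lemma}\label{lem:W}
For small $r$ we have $\det(S-\frac12)\ne0$ on $U_r$, the maps $E$ and $W$ are smooth, and for $x\in U_r$, $p=\pi(x)$, $w=x-p$,
\[
|E(x)-\Pi_p|\le C_Vr,\qquad|W(x)-w|\le C_Vr^2,\qquad|DW(x)-\Pi_p|\le C_Vr .
\]
\end{lemma}

\begin{proof}
If $|x-p_i|<3r$, then $|p-p_i|<4r$. Since $\Pi_pw=w$ and $|w|<r$, Lemma~\ref{lem:small}(c) gives
\begin{equation}\label{eq:i-est}
|\Pi_i-\Pi_p|\le C_Vr,\qquad|\Pi_i(x-p_i)-w|\le|(\Pi_i-\Pi_p)w|+|\Pi_i(p-p_i)|\le C_Vr^2 .
\end{equation}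

\emph{The projection $E$.} Let $\mathcal U$ be the convex set of symmetric matrices at distance less than $\frac14$ from $\Pi_p$. The ordered eigenvalues of two symmetric matrices differ by at most the norm of their difference, so the eigenvalues of $S'\in\mathcal U$ lie in $[-\frac14,\frac14]\cup[\frac34,\frac54]$. The circle $|\zeta-1|=\frac12$ encloses exactly the eigenvalues greater than $\frac12$ and has distance at least $\frac14$ from the spectrum. Therefore on $\mathcal U$
\[
\Phi(S')=\frac1{2\pi i}\oint_{|\zeta-1|=1/2}(\zeta-S')^{-1}d\zeta,\qquad D\Phi(S')[H]=\frac1{2\pi i}\oint_{|\zeta-1|=1/2}(\zeta-S')^{-1}H(\zeta-S')^{-1}d\zeta,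
\]
so $\Phi$ is smooth there and $|D\Phi(S')[H]|\le\frac12\cdot4^2|H|=8|H|$. By \eqref{eq:i-est}, $|S(x)-\Pi_p|\le C_Vr<\frac14$. Since $\Phi(\Pi_p)=\Pi_p$, we get $|E(x)-\Pi_p|\le8|S(x)-\Pi_p|\le C_Vr$.

\emph{Derivatives.} The derivatives of the $\theta_i$ are of size $1/r$, but $\sum_iD\theta_i=0$, so we may subtract a fixed quantity from the factors they multiply. For a unit vector $h$,
\[
DS[h]=\sum_iD\theta_i[h]\,(\Pi_i-\Pi_p),\qquad D\mathbf n[h]=\sum_iD\theta_i[h]\,\big(\Pi_i(x-p_i)-w\big)+Sh
\]
at the point $x$. Each sum has at most $L$ nonzero terms. By \eqref{eq:i-est}, $|DS[h]|\le C_V$, hence $|DE[h]|\le C_V$, and $|D\mathbf n-\Pi_p|\le C_Vr$. Also $\mathbf n-w=\sum_i\theta_i(\Pi_i(x-p_i)-w)$, so $|\mathbf n-w|\le C_Vr^2$ and $|\mathbf n|\le2r$.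

\emph{The map $W$.} We have $W-w=E(\mathbf n-w)+(E-\Pi_p)w$, which gives the second bound, and
\[
DW[h]-\Pi_ph=DE[h]\,\mathbf n+E\,(D\mathbf n[h]-\Pi_ph)+(E-\Pi_p)\Pi_ph,
\]
which gives the third.
\end{proof}

\subsection{The zero set}

\begin{proposition}\label{prop:copy}
For small $r$ let $V'=\{x\in U_r:W(x)=0\}$. There is a smooth embedding $\iota\colon V\to\mathbb R^N$ with image $V'$ such that $|\iota(p)-p|\le C_Vr^2$ and $\pi\circ\iota=\mathrm{id}_V$. In particular $\pi|_{V'}=\iota^{-1}$. Moreover, for every Borel set $G\subset V'$,
\begin{equation}\label{eq:measure}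
\mathcal H^k(\pi(G))\le2^k\,\mathcal H^k(G),
\end{equation}
where the left side is computed with $d$ and the right side with the Euclidean distance.
\end{proposition}

\begin{proof}
We solve $W=0$ in each normal disk $\Delta_p=\{w\in(T_pV)^\perp:|w|<r\}$; by Lemma~\ref{lem:small}(d) the sets $p+\Delta_p$ are the fibers of $\pi$. Define $h_p\colon\Delta_p\to(T_pV)^\perp$ by $h_p(w)=\Pi_pW(p+w)$. The projection $\Pi_p$ is injective on the image of $E(x)$, $x=p+w$: if $E(x)\eta=\eta$ and $\Pi_p\eta=0$, then $|\eta|=|(E(x)-\Pi_p)\eta|\le\frac12|\eta|$. As $W(x)$ lies in that image, $W(p+w)=0$ if and only if $h_p(w)=0$.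

By Lemma~\ref{lem:W}, $|h_p(w)-w|\le C_Vr^2\le r/2$ and $|Dh_p-\mathrm{id}|\le C_Vr\le\frac12$. So $w\mapsto w-h_p(w)$ is $\frac12$-Lipschitz on the convex set $\Delta_p$ and maps $\Delta_p$ into the closed disk $\{|w|\le r/2\}$. It has a fixed point in this closed disk by the contraction principle, and at most one fixed point in $\Delta_p$. Thus $h_p$ has exactly one zero $w(p)$, and $|w(p)|=|w(p)-h_p(w(p))|\le C_Vr^2$. Since $Dh_p$ is invertible, the implicit function theorem, applied in local trivializations of the normal bundle, shows that $w(p)$ depends smoothly on $p$. Put $\iota(p)=p+w(p)$. Then $V'=\iota(V)$ and $\pi\circ\iota=\mathrm{id}_V$. The last identity shows that $\iota$ is an injective immersion, hence an embedding because $V$ is compact.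

Let $x,x'\in V'$ with $|x-x'|<r/2$. Since $\operatorname{dist}(x,V)\le C_Vr^2<r/2$, the segment from $x$ to $x'$ lies in $U_r$, so $|\pi(x)-\pi(x')|\le\frac32|x-x'|<20r$. By Lemma~\ref{lem:small}(b), $d(\pi(x),\pi(x'))\le2|x-x'|$. A cover of $G$ by subsets of diameter less than $r/2$ is therefore mapped to a cover of $\pi(G)$ in which the diameters are at most doubled, and \eqref{eq:measure} follows from the definition of $\mathcal H^k$.
\end{proof}

\section{General position by small polynomials}\label{sec:generic}

The interpolation $\sum_iv_i\theta_i$ of the values $v_i$ need not be generic: if $v_i=v_l$ for all net points in some region, it is constant there. An arbitrary small smooth perturbation would make it generic but would destroy the bound on complexity. We perturb inside a finite-dimensional space whose dimension depends only on $n$. Let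
\[
q=\max\{n,\ s_0(q_0+1)-1\},
\]
and let $\mathcal P$ be the vector space of polynomial maps $\mathbb R^N\to\mathbb R^m$ of degree at most $q$. For $P\in\mathcal P$ set
\[
f'_P=\Big(\sum_iv_i\theta_i+P\Big)\Big|_{V'},\qquad f_P=f'_P\circ\iota=f_0+P\circ\iota\in C^\infty(V,\mathbb R^m).
\]
The space $\mathcal P$ is large enough to move jets freely.

\begin{lemma}\label{lem:interp}
Let $l\ge0$ and $s\ge1$ satisfy $s(l+1)-1\le q$, and let $x_1,\dots,x_s\in V$ be distinct. Then the affine map $\mathcal P\to J^l_{x_1}\times\dots\times J^l_{x_s}$, $P\mapsto j^l_sf_P(x_1,\dots,x_s)$, is onto.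
\end{lemma}

\begin{proof}
It suffices to show that the linear map $P\mapsto j^l_s(P\circ\iota)(x_1,\dots,x_s)$ is onto. The points $x_i'=\iota(x_i)$ are distinct. Since $\iota$ is an embedding, a smooth map defined near $x_i$ in $V$ has the form $F\circ\iota$ with $F$ smooth near $x'_i$ in $\mathbb R^N$, and the $l$-jet of $F\circ\iota$ at $x_i$ depends only on the $l$-jet of $F$ at $x_i'$. So it suffices to find, for each $i$, elements of $\mathcal P$ with a prescribed $l$-jet at $x_i'$ and zero $l$-jet at $x_j'$ for $j\ne i$. Choose affine functions $\lambda_j$, $j\ne i$, with $\lambda_j(x_j')=0\ne\lambda_j(x_i')$, and put $\Lambda=\prod_{j\ne i}\lambda_j^{l+1}$. For a polynomial map $Q$ of degree at most $l$, the product $\Lambda Q$ has degree at most $(s-1)(l+1)+l=s(l+1)-1\le q$ and vanishes to order $l$ at $x_j'$ for $j\ne i$. Given $F$, let $Q$ be the Taylor polynomial of degree $l$ of $F/\Lambda$ at $x_i'$, which makes sense since $\Lambda(x_i')\ne0$. Then $\Lambda Q$ has the same $l$-jet as $F$ at $x_i'$.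
\end{proof}

\begin{proposition}\label{prop:generic}
For almost every $P\in\mathcal P$,
\begin{itemize}
\item[(a)] no fiber of $f_P$ contains a $(k+1)$-dimensional $C^q$ submanifold of $V$;
\item[(b)] $f_P$ is multijet-transverse to every member of $\mathfrak S$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) This is a count of dimensions: being constant to order $q$ along a $(k+1)$-dimensional germ imposes more conditions than there are parameters in the choice of the point and of the germ. Let $\mu$ be the number of nonconstant monomials of degree at most $q$ in $k+1$ variables. Counting only the powers of single variables gives $\mu\ge(k+1)q\ge2n>n$; here we use $k\ge1$ and $q\ge n$. Write $u=(u',u'')\in\mathbb R^{k+1}\times\mathbb R^{m-1}=\mathbb R^n$. Let $\mathcal Z$ and $\mathcal T$ be the spaces of polynomial maps of degree at most $q$ without constant term from $\mathbb R^{k+1}$ to $\mathbb R^{m-1}$ and to $\mathbb R^m$, respectively. Then $\dim\mathcal Z=(m-1)\mu$ and $\dim\mathcal T=m\mu$. (For $m=1$ the variable $u''$ is absent and $\mathcal Z=0$.)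

Let $\chi\colon O\to\mathbb R^n$ be a chart of $V$. Define $\Theta\colon O\times\mathcal Z\times\mathcal P\to\mathcal T$ by letting $\Theta(x,\zeta,P)$ be the Taylor polynomial of degree $q$ at $u'=0$, with the constant term removed, of
\[
u'\longmapsto f_P\big(\chi^{-1}(\chi(x)+(u',\zeta(u')))\big).
\]
The map $\Theta$ is smooth, and for fixed $(x,\zeta)$ it is affine in $P$. It is also onto in $P$. Indeed, given $\omega\in\mathcal T$, Lemma~\ref{lem:interp} with $s=1$, $l=q$ provides $P$ such that $u\mapsto f_P(\chi^{-1}(\chi(x)+u))$ has the same $q$-jet at $0$ as $(u',u'')\mapsto\omega(u')$, and then $\Theta(x,\zeta,P)=\omega$. So $\Theta$ is a submersion, and $\Theta^{-1}(0)$ is a submanifold of dimension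
\[
n+(m-1)\mu+\dim\mathcal P-m\mu=\dim\mathcal P-(\mu-n)<\dim\mathcal P .
\]
Its projection to $\mathcal P$ is a null set. Cover $V$ by finitely many charts, add all charts obtained from them by permuting the coordinates, and let $\mathcal P_0$ be the union of the corresponding null sets.

Suppose $f_P$ is constant on a $(k+1)$-dimensional $C^q$ submanifold through $x$. In one of our charts this submanifold is near $x$ a graph $\chi(x)+(u',\tilde\zeta(u'))$ with $\tilde\zeta$ of class $C^q$ and $\tilde\zeta(0)=0$. Let $\zeta\in\mathcal Z$ be the Taylor polynomial of degree $q$ of $\tilde\zeta$ at $0$. By the chain rule the derivatives up to order $q$ at $0$ of $u'\mapsto f_P(\chi^{-1}(\chi(x)+(u',\tilde\zeta(u'))))$ do not change when $\tilde\zeta$ is replaced by $\zeta$, and those of positive order vanish. So $\Theta(x,\zeta,P)=0$ and $P\in\mathcal P_0$.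

(b) We use the parametric transversality theorem: if a smooth map $F\colon Y\times\mathcal P\to Y'$ of manifolds is transverse to a submanifold $\Sigma\subset Y'$, then $F(\cdot,P)$ is transverse to $\Sigma$ for almost every $P$. Let $l\le q_0$ and $s\le s_0$, so that $s(l+1)-1\le q$, and consider
\[
V^{(s)}\times\mathcal P\to J^l_s(V,\mathbb R^m),\qquad(x_1,\dots,x_s,P)\mapsto j^l_sf_P(x_1,\dots,x_s).
\]
This map covers the projection to $V^{(s)}$, and by Lemma~\ref{lem:interp} its differential in $P$ is onto the tangent space of the fiber. So it is a submersion and is transverse to every submanifold. Each member of $\mathfrak S$ thus excludes a null set of $P$, and $\mathfrak S$ is countable.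
\end{proof}

Since $U_r$ is bounded, the $P\in\mathcal P$ with $|P|\le r$ on $U_r$ contain a neighborhood of $0$, which has positive measure. Fix $P$ with $|P|\le r$ on $U_r$ that satisfies (a) and (b), and put $f=f_P$, $f'=f'_P$.

\section{The volume of a fiber at scale $r$}\label{sec:local}

\begin{proposition}\label{prop:local}
For small $r$, all $p_0\in X$ and all $y\in\mathbb R^m$, the set
\[
G=\mathring B(p_0,2r)\cap f'^{-1}(y)\subset V'
\]
is a finite union of $C^q$ submanifolds of $\mathbb R^N$ of dimension at most $k$, and $\mathcal H^k(G)\le C_3r^k$ with $C_3=C_3(n)$.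
\end{proposition}

The model is the zero set, in the unit square, of a nonzero polynomial of degree $e$ in two variables. All but finitely many vertical lines meet it in at most $e$ points, and the same holds for horizontal lines. The length element satisfies $ds\le|dx_1|+|dx_2|$, so the length is at most $e+e$, whatever the coefficients are. In our situation the equations involve $\beta$ and $\Phi$, and the bound on the number of intersection points comes from o-minimality instead of the degree.

\subsection{Definable sets}

A subset of a Euclidean space is \emph{definable in $\mathbb R_{\exp}$}, or \emph{definable} for short, if it can be obtained from sets $\{F=0\}$ and $\{F>0\}$, with $F$ a real polynomial, and from the graph of $\exp$ by finitely many unions, complements, Cartesian products and coordinate projections. Equivalently, it is described by a finite formula built from such equations and inequalities, the exponential function, the connectives ``and'', ``or'', ``not'', and quantifiers over real numbers. A map is definable if its graph is. The structure $\mathbb R_{\exp}$ is \emph{o-minimal}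 \cite{wilkie}: every definable subset of $\mathbb R$ is a finite union of points and intervals.

\emph{Cells} are defined by induction on the dimension of the ambient space. The point $\mathbb R^0$ is a cell. A cell in $\mathbb R^{a+1}$ is either the graph of a continuous definable function on a cell $\Gamma\subset\mathbb R^a$, or a band $\{(x,t):x\in\Gamma,\ g(x)<t<h(x)\}$, where $g<h$ are continuous definable functions on $\Gamma$ or $g=-\infty$ or $h=+\infty$. If at each stage the functions are of class $C^q$, one obtains \emph{$C^q$ cells}. We use the following facts.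
\begin{itemize}
\item[(O1)] (Cell decomposition.) In an o-minimal expansion of the real field, every definable set is a finite disjoint union of cells, and for each fixed $q$ these can be taken to be $C^q$ cells \cite{vdDM}.
\item[(O2)] A cell is connected, and it is a point or uncountable. A $C^q$ cell is a $C^q$ submanifold.
\item[(O3)] If $\Gamma\subset\mathbb R^a\times\mathbb R^b$ is a cell and $t\in\mathbb R^a$, then $\Gamma_t=\{u\in\mathbb R^b:(t,u)\in\Gamma\}$ is empty or a cell.
\end{itemize}
Facts (O2) and (O3) follow by induction from the definition. A graph over $\Gamma$ is homeomorphic to $\Gamma$ and a band to $\Gamma\times(0,1)$, by $C^q$ diffeomorphisms in the $C^q$ case, and the fiber of a graph or band over $\Gamma$ is the graph or band of the restricted functions over the fiber of $\Gamma$. Two consequences are what we need. A countable definable set is finite, by (O1) and (O2). If $\mathcal F\subset\mathbb R^a\times\mathbb R^b$ is definable and is a union of $e$ cells, then by (O3) and (O2) every fiber $\mathcal F_t$ has at most $e$ connected components.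

The function $\beta$ is definable: $b=\beta(t)$ means that either $t\ge1$ and $b=0$, or $t<1$ and there is $z$ with $z(1-t)=-1$ and $b=e^z$. The function $\Phi$ is definable, even without the exponential: for symmetric $S$ with $\det(S-\frac12)\ne0$, the matrix $\Phi(S)$ is the unique symmetric $E$ such that
\[
E^2=E,\qquad ES=SE,\qquad(S-\tfrac12)(2E-1)\ \text{is positive definite}.
\]
Indeed, if $E^2=E$ and $ES=SE$, there is an orthonormal basis of common eigenvectors, with eigenvalues $\lambda$ of $S$ and $e\in\{0,1\}$ of $E$, and the third condition says $(\lambda-\frac12)(2e-1)>0$, that is, $e=1$ exactly when $\lambda>\frac12$.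

\subsection{Proof of Proposition~\ref{prop:local}}

\noindent\textbf{A simple domain.} The definition of $V'$ contains the condition $x\in U_r$, which depends on $V$. We replace it near $p_0$ by a condition that depends only on $p_0$ and $\Pi_0=\Pi_{p_0}$. Let
\[
\Omega=\{x:|x-p_0|<2r,\ |\Pi_0(x-p_0)|<r/2\}.
\]
For small $r$,
\begin{equation}\label{eq:Omega}
V'\cap\mathring B(p_0,2r)\subset\Omega\subset U_r\cap\mathring B(p_0,2r).
\end{equation}
For the first inclusion let $x=\iota(p)$ with $|x-p_0|<2r$. Then $|p-p_0|<2r+C_Vr^2<3r$, and Lemma~\ref{lem:small}(c) gives $|\Pi_0(x-p_0)|\le|\Pi_0(p-p_0)|+|x-p|\le C_Vr^2<r/2$. For the second let $x\in\Omega$ and $\tau=(1-\Pi_0)(x-p_0)\in T_{p_0}V$, so $|\tau|<2r$. Then $|x-p_0-\tau|<r/2$ and $|\exp_{p_0}\tau-p_0-\tau|\le C_Vr^2<r/2$ by Lemma~\ref{lem:small}(a), so $\operatorname{dist}(x,V)<r$. By \eqref{eq:Omega},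
\[
G=\Big\{x\in\Omega:\ W(x)=0,\ \sum_iv_i\theta_i(x)+P(x)=y\Big\}.
\]

\medskip
\noindent\textbf{One family for all manifolds.} Consider parameters
\[
\lambda=\big(\tilde p_1,\dots,\tilde p_L;\ \Pi_0,\Pi_1,\dots,\Pi_L;\ v_1,\dots,v_L;\ \tilde P;\ y\big),
\]
where the $\tilde p_i\in\mathbb R^N$, the symmetric $N\times N$ matrices $\Pi_0,\Pi_i$, the vectors $v_i,y\in\mathbb R^m$ and $\tilde P\in\mathcal P$ are arbitrary. For $u\in\mathbb R^N$ put $\tilde\beta_i(u)=\beta(|u-\tilde p_i|^2/9)$, $\tilde\theta_i=\tilde\beta_i/\sum_l\tilde\beta_l$, $\tilde S=\sum_i\tilde\theta_i\Pi_i$ and $\tilde{\mathbf n}(u)=\sum_i\tilde\theta_i(u)\Pi_i(u-\tilde p_i)$. Let $F_\lambda$ be the set of $u\in\mathbb R^N$ with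
\[
\begin{gathered}
|u|<2,\qquad|\Pi_0u|<\tfrac12,\qquad\sum_i\tilde\beta_i(u)>0,\qquad\det(\tilde S(u)-\tfrac12)\ne0,\\
\Phi(\tilde S(u))\,\tilde{\mathbf n}(u)=0,\qquad\sum_iv_i\tilde\theta_i(u)+\tilde P(u)=y .
\end{gathered}
\]
The third and fourth conditions ensure that the last two make sense. The parameters range over a Euclidean space whose dimension depends only on $N,m,q,L$. Since $\beta$ and $\Phi$ are definable, the set $\{(\lambda,u):u\in F_\lambda\}$ is definable, and it depends only on $n$ and $k$ (and on $q_0(n),s_0(n)$).

The set $G$, rescaled by $x=p_0+ru$, is a member of this family. On $\Omega$ only the net points with $|p_i-p_0|<5r$ have $\beta_i\ne0$, and by \eqref{eq:L} there are at most $L$ of them. For these take $\tilde p_i=(p_i-p_0)/r$ with the given $\Pi_i$ and $v_i$. Fill the list up to $L$ entries with $\tilde p_i=(10,0,\dots,0)$, $\Pi_i=0$, $v_i=0$; for these entries $|u-\tilde p_i|>3$ and $\tilde\beta_i(u)=0$ when $|u|<2$. Take $\tilde P(u)=P(p_0+ru)$. The first two conditions say $x\in\Omega$. For such $x$ we have $\tilde\theta_i(u)=\theta_i(x)$, $\tilde S(u)=S(x)$ and $r\tilde{\mathbf n}(u)=\mathbf n(x)$;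 the third and fourth conditions hold because $\Omega\subset U_r$; and the last two say $W(x)=0$ and $f'(x)=y$. So $G=p_0+rF_\lambda$.

\medskip
\noindent\textbf{Components.} For a set $I$ of $k$ of the $N$ coordinates let $\operatorname{pr}_I\colon\mathbb R^N\to\mathbb R^k$ be the projection. The set $\{(\lambda,z,u):u\in F_\lambda,\ \operatorname{pr}_I(u)=z\}$ is definable. Decompose it into cells, with the coordinates ordered so that $(\lambda,z)$ comes first. Let $C_4=C_4(n)$ be the largest number of cells that occurs for the finitely many $I$. Then for all $\lambda,I,z$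
\begin{equation}\label{eq:components}
F_\lambda\cap\operatorname{pr}_I^{-1}(z)\ \text{ has at most $C_4$ connected components.}
\end{equation}

\medskip
\noindent\textbf{Dimension.} The bound \eqref{eq:components} holds for all members of the family, but it does not bound $\mathcal H^k$ for all of them: for $v_i=y$ and $\tilde P=0$ the last equation is void, and $F_\lambda$ can have dimension $n$. This is where general position is used. Let $F=F_\lambda$ be the rescaling of $G$, and decompose it into finitely many $C^q$ cells by (O1). Suppose a cell has dimension at least $k+1$. Then $G$ contains a $(k+1)$-dimensional $C^q$ submanifold $\Sigma$ of $\mathbb R^N$. The map $\pi|_\Sigma$ is of class $C^q$, and $\iota\circ\pi|_\Sigma$ is the inclusion of $\Sigma$, so $\pi|_\Sigma$ is a $C^q$ embedding into $V$. Its image lies in $f^{-1}(y)$, which contradicts Proposition~\ref{prop:generic}(a). So all cells have dimension at most $k$. The number of these cells may depend on $\lambda$; it does not enter the estimate.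

\medskip
\noindent\textbf{Volume.} Fix $I$. The image under $\operatorname{pr}_I$ of a cell of dimension less than $k$ is a null set in $\mathbb R^k$, and by Sard's theorem for $C^1$ maps between manifolds of equal dimension, almost every $z$ is a regular value of $\operatorname{pr}_I$ on each $k$-dimensional cell. For $z$ outside these null sets, $F\cap\operatorname{pr}_I^{-1}(z)$ is a finite union of discrete sets. It is countable and definable, hence finite, so each of its points is a component, and it has at most $C_4$ points by \eqref{eq:components}.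

At a point of a $k$-dimensional cell let $B$ be the $N\times k$ matrix whose columns are an orthonormal basis of the tangent space, and let $B_I$ be its $k\times k$ submatrix with rows in $I$. The Jacobian of $\operatorname{pr}_I$ on the cell is $\operatorname{Jac}_I=|\det B_I|$. The Cauchy--Binet formula gives $\sum_I\operatorname{Jac}_I^2=\det(B^{\top}B)=1$, so $\operatorname{Jac}_I\le1$ and $\sum_I\operatorname{Jac}_I\ge1$. The area formula says that $\int_\Gamma\operatorname{Jac}_I\,d\mathcal H^k=\int_{\mathbb R^k}\#(\Gamma\cap\operatorname{pr}_I^{-1}(z))\,dz$ for a $k$-dimensional $C^1$ submanifold $\Gamma$. Cells of lower dimension have $\mathcal H^k$-measure zero, the cells are disjoint, and $\operatorname{pr}_I(F)\subset[-2,2]^k$. Summing over the $k$-dimensional cells and over $I$,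
\[
\mathcal H^k(F)\le\sum_I\int_{[-2,2]^k}\#\big(F\cap\operatorname{pr}_I^{-1}(z)\big)\,dz\le\binom Nk4^kC_4 .
\]
Since $G=p_0+rF$, we get $\mathcal H^k(G)\le C_3r^k$ with $C_3=\max_k\binom Nk4^kC_4$. \qed

\section{Proof of Theorem~\ref{thm:main}}\label{sec:end}

It remains to see which balls $\mathring B(p_i,2r)$ are needed to cover a fiber. Let $x\in V'$ with $f'(x)=y$. By \eqref{eq:near} there is $i$ with $|x-p_i|<2r$. If $\theta_l(x)\ne0$, then $|x-p_l|<3r$, so $|p_i-p_l|<5r$, $d(p_i,p_l)<7r$ by Lemma~\ref{lem:small}(b), and $|v_i-v_l|\le7C_0r$ by the Lipschitz bound in Proposition~\ref{prop:net}. Since $\sum_l\theta_l(x)=1$,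
\[
y-v_i=\sum_l\theta_l(x)(v_l-v_i)+P(x),\qquad\text{hence}\qquad|y-v_i|\le(7C_0+1)r .
\]
Thus $f'^{-1}(y)$ is covered by the balls $\mathring B(p_i,2r)$ with $i\in I_y=\{i:|v_i-y|\le(7C_0+1)r\}$. A ball of radius $(7C_0+1)r$ in $\mathbb R^m$ is covered by $C'=C'(n)$ balls of radius $r$, so the counting bound in Proposition~\ref{prop:net} gives $\#I_y\le C'C_0\nu r^{-k}$. Since $f^{-1}(y)=\iota^{-1}(f'^{-1}(y))=\pi(f'^{-1}(y))$, inequality \eqref{eq:measure} and Proposition~\ref{prop:local} give
\[
\operatorname{Vol}_k(f^{-1}(y))\le2^k\cdot C'C_0\nu r^{-k}\cdot C_3r^k\le C_n\max\{1,\operatorname{Vol}(V)\}.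
\]
By Proposition~\ref{prop:local}, and because $\pi|_{V'}$ is a diffeomorphism onto $V$, the map $f$ satisfies (G1). By Proposition~\ref{prop:generic}(b) it satisfies (G2). The constant $C_n$ depends on $q_0$ and $s_0$ only through the degree $q$ in $C_3$, and it does not depend on $\mathfrak S$, which influences only the choice of $P$. \qed

\section{The hypotheses and the size of the bounds}\label{sec:remarks}

The remarks in this section are not used in the proofs.

\begin{remark}[The role of curvature]
Curvature enters only through Lemma~\ref{lem:counting}. The proof therefore gives the bound $C(n,A)\max\{1,\operatorname{Vol}(V)\}$ for every closed Riemannian $n$-manifold whose maximal $r$-separated subsets satisfy (H1)--(H3) with $\nu=\max\{1,\operatorname{Vol}(V)\}$ and a fixed $A$ for all small $r$.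
\end{remark}

\begin{remark}[A lower bound for the constant]
By the waist theorem \cite{gromov-waist,memarian}, every continuous map from the unit sphere $S^n$ to $\mathbb R^{n-k}$ has a fiber whose $\varepsilon$-neighborhood has, for all $\varepsilon$, at least the volume of the $\varepsilon$-neighborhood of an equatorial $S^k$. Divide both volumes by the volume of the Euclidean $(n-k)$-ball of radius $\varepsilon$ and let $\varepsilon\to0$. When the limit for the fiber, its Minkowski content, equals its $\mathcal H^k$-measure, this gives $\operatorname{Vol}_k\ge\operatorname{Vol}(S^k)$ for that fiber. The round sphere with $\operatorname{Ricci}=1$ has radius $\sqrt{n-1}$, so for such maps one needs $\mathrm{const}_n\ge(n-1)^{k/2}\operatorname{Vol}(S^k)$ in Corollary~\ref{cor:answer}.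
\end{remark}

\begin{remark}[Linear growth in the volume]
When only $\operatorname{Ricci}\ge-(n-1)$ is assumed, the linear growth in $\operatorname{Vol}(V)$ in Theorems~\ref{thm:main} and~\ref{thm:scaled}(ii) cannot be improved in general. Let $n=2$, $k=1$. There are closed hyperbolic surfaces of area tending to infinity whose first nonzero Laplace eigenvalue satisfies $\lambda_1\ge3/16$ (compact arithmetic congruence surfaces). By Buser's inequality their Cheeger constants satisfy $h\ge c>0$; recall that a region containing half of the area has boundary of length at least $\frac h2\operatorname{Area}(V)$. Let $f$ be a generic function on such a surface. By (G1) its levels have area zero, so $y\mapsto\operatorname{Area}\{f<y\}$ is continuous, and there is $y$ with $\operatorname{Area}\{f<y\}=\operatorname{Area}\{f>y\}=\frac12\operatorname{Area}(V)$. The boundary of $\{f<y\}$ lies in $f^{-1}(y)$, so this level has length at least $\frac h2\operatorname{Area}(V)$.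
\end{remark}

\begin{thebibliography}{9}

\bibitem{vdDM}
van den Dries and Miller, \emph{Duke Math. J.}, 1996.

\bibitem{gromov-waist}
Gromov, \emph{GAFA}, 2003.

\bibitem{memarian}
Memarian, \emph{J. Topol. Anal.}, 2011.

\bibitem{systoles}
\emph{Systoles and intersystolic inequalities},
\texttt{https://www.ihes.fr/\textasciitilde{}gromov/wp-content/uploads/2018/08/195.pdf}.

\bibitem{wilkie}
Wilkie, \emph{J. AMS}, 1996.

\end{thebibliography}
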